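\title{Locally nilpotent linear groups over locally finite-dimensional division algebras}

\begin{abstract}
Let $D$ be a division ring that is locally finite-dimensional over its center $F$. We ask whether every locally nilpotent subgroup of $\mathrm{GL}_n(D)$ is hypercentral, and show that, for fixed $n$ and fixed characteristic, this holds for all such $D$ if and only if $n=1$ or $\operatorname{char}F=0$. For every prime $p$ and every $n\ge 2$ we construct $D$ of characteristic $p$ such that $\mathrm{GL}_n(D)$ contains a metabelian locally nilpotent subgroup that is not hypercentral. On the other hand, all locally nilpotent subgroups of $\mathrm{GL}_n(D)$ are hypercentral as soon as no $M_m(D)$ with $m\le n-1$ contains a subfield of infinite inseparable degree over $F$; this covers the case $[D:F]<\infty$. As a partial converse, a counterexample exists for all $n\ge2$ whenever $D$ contains a purely inseparable extension of infinite degree of a finite extension of $F$.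
\end{abstract}

\section{The question and the results}\label{sec:intro}

A group is \emph{locally nilpotent} if all its finitely generated subgroups are nilpotent. The \emph{upper central series} of a group $G$ is defined for all ordinals by
\[
Z_0(G)=1,\qquad Z_{\alpha+1}(G)/Z_\alpha(G)=Z\bigl(G/Z_\alpha(G)\bigr),\qquad Z_\lambda(G)=\bigcup_{\alpha<\lambda}Z_\alpha(G)\quad(\lambda\text{ a limit ordinal}),
\]
and $G$ is \emph{hypercentral} if $Z_\alpha(G)=G$ for some ordinal $\alpha$. Both notions extend nilpotence, which is the case of finite $\alpha$. Every hypercentral group is locally nilpotent (Remark~\ref{rem:hyp-ln}), but not conversely (Example~\ref{ex:wreath}). The gap between the two notions is about central elements. In a locally nilpotent group each nontrivial finitely generated subgroup has a nontrivial center, but as the subgroup grows these centers need have nothing in common; in a hypercentral group every nontrivial normal subgroup contains a nontrivial element that is central in the whole group.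

A division ring $D$ with center $F$ is \emph{locally finite-dimensional} if every finite subset of $D$ generates a finite-dimensional $F$-subalgebra. A theorem of Garascuk says that if $[D:F]<\infty$, then every locally nilpotent subgroup of $\mathrm{GL}_n(D)$ is hypercentral. One cannot expect nilpotence here, even for $n=1$.

\begin{example}\label{ex:quaternion}
In Hamilton's quaternions $\mathbb H$ let $A\le\mathbb C^*$ be the group of roots of unity of $2$-power order, $A_k=\{a\in A: a^{2^k}=1\}$, and $G=A\cup Aj$. Since $jaj^{-1}a^{-1}=a^{-2}$, an element $a\in A$ is central modulo $A_{k-1}$ if and only if $a\in A_k$, and no element of $Aj$ is central modulo $A_{k-1}$. Hence $Z_k(G)=A_k$ for finite $k$, $Z_\omega(G)=A$ and $Z_{\omega+1}(G)=G$: the group is hypercentral and not nilpotent.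
\end{example}

The following question was raised by Zalesskii and is recorded as open in \cite{LN}.

\begin{quote}
\emph{Let $D$ be a noncommutative locally finite-dimensional division ring with center $F$, and let $n\ge1$. Is every locally nilpotent subgroup of $\mathrm{GL}_n(D)$ hypercentral?}
\end{quote}

One would guess that the answer is yes. A finitely generated subgroup of $\mathrm{GL}_n(D)$ lies in $\mathrm{GL}_n(A)$ for a finite-dimensional division algebra $A\subseteq D$, so locally nothing distinguishes $D$ from the finite-dimensional case. The guess is correct for $n=1$, for irreducible groups (Proposition~\ref{prop:irreducible}) and in characteristic $0$. In general it is wrong.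

\begin{theorem}\label{thm:counter}
Let $p$ be a prime and $n\ge2$. There is a field $F$ of characteristic $p$ and a noncommutative locally finite-dimensional division algebra $D$ with center $F$ such that $\mathrm{GL}_n(D)$ has a metabelian locally nilpotent subgroup that is not hypercentral.
\end{theorem}

What makes the counterexample work is inseparability. For a finite field extension $K/F$ let $\iota(K)=[K:K_s]$ be its \emph{inseparable degree}, where $K_s$ is the separable closure of $F$ in $K$; thus $\iota(K)$ is a power of $p$ in characteristic $p$, and $\iota(K)=1$ in characteristic $0$. An algebraic extension $E/F$ has \emph{infinite inseparable degree} if $\iota$ is unbounded on its finite subextensions. Subfields of a matrix ring $M_m(D)$ are always understood to contain the scalar matrices $F\cdot1$.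

\begin{theorem}\label{thm:positive}
Let $D$ be a locally finite-dimensional division algebra with center $F$, and let $n\ge1$. If for no $m$ with $1\le m\le n-1$ does $M_m(D)$ contain a subfield of infinite inseparable degree over $F$, then every locally nilpotent subgroup of $\mathrm{GL}_n(D)$ is hypercentral.
\end{theorem}

\begin{corollary}\label{cor:cases}
Let $D$ be a locally finite-dimensional division algebra with center $F$. Every locally nilpotent subgroup of $\mathrm{GL}_n(D)$ is hypercentral in each of the following cases:
\begin{enumerate}
\item[(1)] $n=1$;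
\item[(2)] $\operatorname{char}F=0$, or $F$ is perfect, and $n$ is arbitrary;
\item[(3)] $\operatorname{char}F=p>0$, the $p$-parts of the dimensions $[A:F]$ are bounded as $A$ ranges over the finite-dimensional subalgebras of $D$, and $n$ is arbitrary.
\end{enumerate}
In particular the conclusion holds if $[D:F]<\infty$, which is Garascuk's theorem.
\end{corollary}

Theorem~\ref{thm:counter} and Corollary~\ref{cor:cases} together answer the question: \emph{for fixed $n$ and fixed characteristic, the answer is yes for all $D$ if and only if $n=1$ or the characteristic is $0$.} For an individual $D$ we have the following partial converse to Theorem~\ref{thm:positive}. Here $C_D(S)$ is the centralizer of $S$ in $D$.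

\begin{theorem}\label{thm:converse}
Let $D$ be a locally finite-dimensional division algebra with center $F$ of characteristic $p>0$. Suppose there are subfields $F\subseteq P\subset E\subset D$ with $E/P$ purely inseparable and $C_D(P(S))\ne C_D(E)$ for every finite subset $S\subseteq E$. Then for every $n\ge2$ the group $\mathrm{GL}_n(D)$ has a metabelian locally nilpotent subgroup that is not hypercentral. The hypothesis holds if $[P:F]<\infty$ and $E/P$ is purely inseparable of infinite degree; in particular it holds if $D$ contains a purely inseparable extension of $F$ of infinite degree.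
\end{theorem}

We do not decide the remaining cases, in which some $M_m(D)$ with $m\le n-1$ contains a subfield of infinite inseparable degree while $D$ contains no pair $P\subset E$ as in Theorem~\ref{thm:converse}.

Both the negative and the positive results can be seen on triangular $2\times2$ matrices, which we study in Section~\ref{sec:triangular}. Theorems~\ref{thm:counter} and~\ref{thm:converse} are proved in Sections~\ref{sec:counter} and~\ref{sec:converse}. The proof of Theorem~\ref{thm:positive} treats irreducible groups first (Section~\ref{sec:irreducible}) and then the normal subgroup that acts trivially on all composition factors (Section~\ref{sec:reducible}).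

\section{Central series, algebras and inseparable degree}\label{sec:prelim}

\subsection*{Groups}
We write $[g,h]=ghg^{-1}h^{-1}$. The following facts come from the definition by (transfinite) induction.
\begin{enumerate}
\item[(G1)] For finite $c$, an element $x$ lies in $Z_{\alpha+c}(G)$ if and only if $[g_1,[g_2,\dots,[g_c,x]\dots]]\in Z_\alpha(G)$ for all $g_1,\dots,g_c\in G$.
\item[(G2)] Subgroups, quotients and finite direct products of hypercentral groups are hypercentral, because $H\cap Z_\alpha(G)\le Z_\alpha(H)$ for $H\le G$, the image of $Z_\alpha(G)$ in a quotient $\bar G$ lies in $Z_\alpha(\bar G)$, and $Z_\alpha(G_1\times G_2)=Z_\alpha(G_1)\times Z_\alpha(G_2)$.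
\item[(G3)] The series becomes stationary. Its final term is the \emph{hypercenter} $Z_\infty(G)$, and $G/Z_\infty(G)$ has trivial center. If $U\le Z_\infty(G)$ is normal in $G$ and $G/U$ is hypercentral, then $G$ is hypercentral: $G/Z_\infty(G)$ is hypercentral by (G2) and has trivial center, so it is trivial.
\end{enumerate}

The next lemma is our only tool for showing that a group is not hypercentral.

\begin{lemma}\label{lem:normal}
If $G$ is hypercentral and $M\ne1$ is a normal subgroup of $G$, then $M\cap Z(G)\ne1$.
\end{lemma}

\begin{proof}
Let $\alpha$ be the least ordinal with $M\cap Z_\alpha(G)\neq1$. It is neither $0$ nor a limit ordinal, so $\alpha=\beta+1$. Then $[G,M\cap Z_{\beta+1}(G)]\le M\cap Z_\beta(G)=1$, that is, $1\neq M\cap Z_{\beta+1}(G)\le Z(G)$.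
\end{proof}

\begin{remark}\label{rem:hyp-ln}
A hypercentral group $G$ is locally nilpotent. Let $S\subseteq G$ be finite. By induction on $\alpha$, for each $x\in Z_\alpha(G)$ there is a finite $c$ with $[s_1,[\dots,[s_c,x]\dots]]=1$ for all $s_i\in S$: if $\alpha=\beta+1$, apply the induction hypothesis to the finitely many elements $[s,x]\in Z_\beta(G)$. Choose $c$ that serves all $x\in S$. An element of $\langle S\rangle$ that commutes with $S$ modulo $Z_j(\langle S\rangle)$ lies in $Z_{j+1}(\langle S\rangle)$; peeling off $s_1,\dots,s_c$ one at a time gives $S\subseteq Z_c(\langle S\rangle)$.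
\end{remark}

\subsection*{Algebras}
From now on $D$ is a locally finite-dimensional division algebra with center $F$ unless we say otherwise. ``Algebra'' means $F$-algebra, ``finite-dimensional'' means finite-dimensional over $F$, and subalgebras contain the identity unless called non-unital. Vector spaces $V$ over $D$ are right vector spaces of finite dimension, with endomorphisms written on the left; $\operatorname{End}_D(V)$ and $\operatorname{Hom}_D(V,V')$ are $F$-vector spaces because $F$ is central. For a group $H$ of units in an algebra, $F[H]$ is its $F$-span, a subalgebra; the abstract group algebra is written $FH$.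
\begin{enumerate}
\item[(A1)] A finite-dimensional algebra without zero divisors is a division algebra, since multiplication by a nonzero element is injective and hence surjective. So finite-dimensional subalgebras of a division algebra are division algebras.
\item[(A2)] If $\dim_DV=m$, then $\operatorname{End}_D(V)\cong M_m(D)$ is locally finite-dimensional: finitely many matrices lie in $M_m(A)$, where $A$ is generated by their entries. So all its elements are algebraic over $F$, and $F[H]$ is finite-dimensional for every finitely generated $H\le\mathrm{GL}(V)$.
\item[(A3)] Nil one-sided ideals of a ring lie in its Jacobson radical, and the radical of a finite-dimensional algebra is nilpotent. So a finite-dimensional non-unital algebra $J$ of nilpotent elements is nilpotent: it is a nil ideal of $F\cdot1+J$.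
\item[(A4)] If $e_1,\dots,e_t\in\operatorname{End}_D(V)$ are nonzero orthogonal idempotents, the sum of the $e_jV$ is direct, so $t\le\dim_DV$.
\end{enumerate}

\subsection*{Fields}
For finite extensions $F\subseteq M\subseteq K$ write $\iota(K/M)$ for the inseparable degree of $K$ over $M$.
\begin{enumerate}
\item[(F1)] $\iota(K)=\iota(K/M)\,\iota(M)$. Hence $\iota(M)\le\iota(K)$, with equality if $K/M$ is separable.
\item[(F2)] $K/K_s$ is purely inseparable. In characteristic $p$ the minimal polynomial of $x\in K$ over $K_s$ is $T^{p^l}-x^{p^l}$ with $p^l\le\iota(K)$. So if $q\geq\iota(K)$ is a power of $p$, then $x^q\in K_s$ for all $x\in K$.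
\item[(F3)] If $S/F$ is finite separable and $K/F$ is any field extension, then $S\otimes_FK$ is a finite product of fields: $S=F[T]/(f)$ with $f$ separable, and $K[T]/(f)$ splits by the Chinese remainder theorem. In a finite product of fields every element $\rho$ is a multiple of $\rho^c$, for every $c\ge1$.
\end{enumerate}

\section{Triangular groups in $\mathrm{GL}_2(D)$}\label{sec:triangular}

The simplest way to separate local nilpotence from hypercentrality is to let infinitely many commuting automorphisms of $p$-power order act on an $\mathbb F_p$-vector space. Finitely many of them always have a common fixed vector; infinitely many need not.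

\begin{lemma}\label{lem:semidirect}
Let $G=AX$, where $A\neq1$ is an abelian normal subgroup of prime exponent $p$ and $X=\langle d_1,d_2,\dots\rangle$ is an abelian subgroup. Suppose that for each $i$ some power $d_i^{p^{k_i}}$ centralizes $A$. Then $G$ is metabelian and locally nilpotent. If no nontrivial element of $A$ commutes with all $d_i$, then $G$ is not hypercentral.
\end{lemma}

\begin{proof}
The quotient $G/A$ is an image of $X$, so $G'\le A$ and $G$ is metabelian. A finitely generated subgroup of $G$ lies in $AX_m$ for some $m$, where $X_m=\langle d_1,\dots,d_m\rangle$, so it suffices to show that $AX_m$ is nilpotent. Write $A$ additively, as an $\mathbb F_p$-space, and let $\delta_i$ be conjugation by $d_i$ on $A$. The $\delta_i$ commute, and $(\delta_i-1)^{p^{k_i}}=\delta_i^{p^{k_i}}-1=0$. In the commutative algebra $\mathbb F_p[\delta_1,\dots,\delta_m]$ let $J$ be the ideal generated by the $\delta_i-1$. Then $J^c=0$ for $c=1+\sum_{i\le m}(p^{k_i}-1)$, because in a product of $c$ generators some $\delta_i-1$ occurs at least $p^{k_i}$ times. An element $g\in AX_m$ acts on $A$ as a product $\delta$ of nonnegative powers of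 the $\delta_i$, so $\delta\equiv1\pmod J$, and $[g,a]=(\delta-1)a$ for $a\in A$. By (G1), $A\le Z_c(AX_m)$, and $AX_m/A$ is abelian, so $AX_m$ is nilpotent. The last claim is Lemma~\ref{lem:normal} with $M=A$.
\end{proof}

\begin{example}\label{ex:wreath}
Let $X$ be a countably infinite elementary abelian $p$-group acting on $A=\mathbb F_pX$ by multiplication. An element of $A$ fixed by $X$ has all its coefficients equal and only finitely many of them nonzero, so it is $0$. Thus $A\rtimes X$ is locally nilpotent and not hypercentral.
\end{example}

We look for such a configuration among triangular matrices. For $w\in D$ and $x,y\in D^*$ put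
\[
\nu(w)=\begin{pmatrix}1&w\\0&1\end{pmatrix},\qquad\text{so that}\qquad \nu(w)\nu(w')=\nu(w+w'),\qquad
\begin{pmatrix}x&0\\0&y\end{pmatrix}\nu(w)\begin{pmatrix}x&0\\0&y\end{pmatrix}^{-1}=\nu(xwy^{-1}).
\]

\begin{proposition}\label{prop:triangular}
Let $D$ be a division ring of characteristic $p>0$, let $N\neq0$ be an additive subgroup of $D$, and let $x_i,y_i\in D^*$ $(i\ge1)$ satisfy:
\begin{enumerate}
\item[(a)] the $x_i$ commute pairwise, and the $y_i$ commute pairwise;
\item[(b)] $x_iNy_i^{-1}=N$ for all $i$;
\item[(c)] for each $i$ there is $k_i$ with $x_i^{p^{k_i}}w=wy_i^{p^{k_i}}$ for all $w\in N$;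
\item[(d)] for each nonzero $w\in N$ there is $i$ with $x_iw\ne wy_i$.
\end{enumerate}
Then for every $n\geq2$ the group $\mathrm{GL}_n(D)$ has a metabelian locally nilpotent subgroup that is not hypercentral.
\end{proposition}

\begin{proof}
Let $d_i=\operatorname{diag}(x_i,y_i)$ and $X=\langle d_1,d_2,\dots\rangle$. By (a), $X$ is abelian; by (b), $X$ normalizes $\nu(N)\cong(N,+)$, a group of exponent $p$. So $G=\nu(N)X$ is a subgroup of $\mathrm{GL}_2(D)$, and (c) and (d) are the two hypotheses of Lemma~\ref{lem:semidirect}. For $n>2$ embed $\mathrm{GL}_2(D)$ in $\mathrm{GL}_n(D)$ by $g\mapsto\operatorname{diag}(g,1,\dots,1)$.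
\end{proof}

When can (a)--(d) hold? Consider a single matrix $d=\operatorname{diag}(x,y)$ and the operator $\delta(w)=xwy^{-1}$. If $\langle d,\nu(w)\rangle$ is nilpotent, then $(\delta-1)^cw=0$ for some $c$. For (d) we need this to happen with $\delta w\neq w$.

\emph{Over a field this is impossible.} Then $\delta$ is multiplication by $xy^{-1}$, and $(xy^{-1}-1)^cw=0$ gives $(xy^{-1}-1)w=0$.

\emph{If $x$ is separable over $F$ it is still impossible.} The fields $F[x]$ and $F[y]$ act on $D$ by left and right multiplication, so $F[x]\otimes_FF[y]$ acts on $D$, and $\delta-1$ is the action of $\rho=x\otimes y^{-1}-1$. By (F3), $\rho$ is a multiple of $\rho^c$, and so $\rho w=0$. In particular, in characteristic $0$, if a group $\nu(N)X$ with $X$ diagonal and abelian is locally nilpotent, then $\nu(N)$ is central in it. This argument is the germ of Theorem~\ref{thm:positive}.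

\emph{If $x$ is inseparable there is room.} Suppose $x^p=y^p=b\in F$ and $x\notin F$. Then $F[x]\otimes_FF[y]$ contains the nilpotent element $x\otimes1-1\otimes y$, and $(\delta-1)^p=\delta^p-1=0$ on all of $D$. A nonzero fixed vector $w$ exists, and $xw=wy$ says that $y=w^{-1}xw$. So $y$ must be a conjugate $gxg^{-1}$ of $x$, and then
\[
\delta(wg^{-1})=(xwx^{-1})\,g^{-1}:
\]
up to right multiplication by $g^{-1}$, the operator $\delta$ is conjugation by $x$, and its fixed vectors form the set $C_D(x)g^{-1}$.

\begin{example}\label{ex:p2}
Let $p=2$ and let $D$ be a division algebra with $F$-basis $1,v,u,vu$, where $v^2+v=a\in F$, $u^2=b\in F$ and $uv=(v+1)u$; the algebra $D^{(1)}$ of Section~\ref{sec:counter} is of this kind. Take $x=u$, $g=v$, $y=vuv^{-1}$. Conjugation by $u$ fixes $1$ and $u$ and sends $v$ to $v+1$ and $vu$ to $vu+u$. Multiplying the basis on the right by $v^{-1}$, we find that $\delta-1$ acts by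
\[
1\mapsto v^{-1}\mapsto0,\qquad y\mapsto uv^{-1}\mapsto0 .
\]
So $\nu(D)\langle d\rangle$ is nilpotent of class $2$, with $[d,\nu(1)]=\nu(v^{-1})$, and its center meets $\nu(D)$ in $\nu\bigl((F+Fu)v^{-1}\bigr)$.
\end{example}

The same reasoning applies to $d_1,\dots,d_m$ under (a)--(c): the commuting nilpotent operators $\delta_i-1$ kill a common vector $w\ne0$ in $N$, and $g=w^{-1}$ conjugates $(x_1,\dots,x_m)$ to $(y_1,\dots,y_m)$. So the task is to find two sequences $(x_i)$ and $(y_i)$ whose initial segments are simultaneously conjugate, while no single element with inverse in $N$ conjugates the whole sequences. Infinitely many commuting copies $(u_i,v_i)$ of Example~\ref{ex:p2} achieve this: the product $g_m=v_1\cdots v_m$ conjugates the first $m$ terms, and the infinite product $v_1v_2\cdots$ does not exist in $D$.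

\section{The counterexample}\label{sec:counter}

We need a division algebra generated by commuting pairs $(u_i,v_i)$ with $u_iv_i=(v_i+1)u_i$. The point is to exclude zero divisors, and for this we let the central parameters $v_i^p-v_i$ and $u_i^p$ be independent indeterminates.

Recall that for a ring $S$ with an automorphism $\sigma$, the skew polynomial ring $S[u;\sigma]$ consists of the polynomials $\sum s_ju^j$ with the rule $us=\sigma(s)u$. If $S$ is a domain, so is $S[u;\sigma]$, since the leading coefficient of $(su^j+\cdots)(s'u^l+\cdots)$ is $s\sigma^j(s')\neq0$.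

Let $k$ be a field of characteristic $p$. Put $R_0=k$ and $R_m=R_{m-1}[v_m][u_m;\sigma_m]$, where $v_m$ is a central indeterminate over $R_{m-1}$ and $\sigma_m$ fixes $R_{m-1}$ and sends $v_m$ to $v_m+1$. Let $R=\bigcup_mR_m$. Then $R$ is a domain, generators with different indices commute, and the monomials $v^\alpha u^\beta=\prod v_i^{\alpha_i}\prod u_i^{\beta_i}$, with finitely many nonzero exponents, form a $k$-basis. For a polynomial $f$ in the $v_i$,
\begin{equation}\label{eq:shift}
u^\beta f(v_1,v_2,\dots)=f(v_1+\beta_1,v_2+\beta_2,\dots)\,u^\beta .
\end{equation}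
The elements $a_i=v_i^p-v_i$ and $b_i=u_i^p$ are central in $R$, because $(v_i+1)^p-(v_i+1)=v_i^p-v_i$ and $u_i^pv_i=(v_i+p)u_i^p=v_iu_i^p$. Call a monomial $v^\alpha u^\beta$ \emph{reduced} if all exponents lie in $[0,p-1]$. The polynomials $a_i^jv_i^r$ with $j\geq0$, $0\le r<p$ are monic of degree $jp+r$, so they form a basis of $k[v_i]$; and $u_i^{jp+r}=b_i^ju_i^r$. Hence the products $a^\gamma b^\epsilon\cdot v^\alpha u^\beta$ with $v^\alpha u^\beta$ reduced form a $k$-basis of $R$. In other words, $C=k[a_1,b_1,a_2,b_2,\dots]$ is a polynomial ring, central in $R$, and $R$ is a free $C$-module on the reduced monomials; likewise $R_m$ is free over $k[a_1,b_1,\dots,a_m,b_m]$ on the reduced monomials in the first $m$ pairs.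

Let $F$ be the field of fractions of $C$, let $D=R\otimes_CF$, and let $D^{(m)}$ be the $F$-subalgebra of $D$ generated by $u_i,v_i$ $(i\le m)$.

\begin{lemma}\label{lem:D}
$D$ is a noncommutative locally finite-dimensional division algebra with center $F$, and $D=\bigcup_mD^{(m)}$ with $\dim_FD^{(m)}=p^{2m}$.
\end{lemma}

\begin{proof}
The reduced monomials form an $F$-basis of $D$. Every element of $D$ has the form $rc^{-1}$ with $r\in R$, $0\neq c\in C$, and $(rc^{-1})(r'c'^{-1})=rr'(cc')^{-1}$, so $D$ is a domain. The algebra $D^{(m)}$ is the $F$-span of $R_m$, so the $p^{2m}$ reduced monomials in the first $m$ pairs form a basis of it. By (A1) each $D^{(m)}$ is a division algebra. Every finite subset of $D$ lies in some $D^{(m)}$, so $D$ is a locally finite-dimensional division algebra over $F$. It is noncommutative since $u_1v_1-v_1u_1=u_1\neq0$.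

Let $z$ be central in $D$. Write $z=\sum_\beta f_\beta u^\beta$ with exponents $\beta_i\in[0,p-1]$ and $f_\beta\in F[v_1,v_2,\dots]$ of degree $<p$ in each $v_i$. By \eqref{eq:shift},
\[
0=zv_i-v_iz=\sum_\beta f_\beta\,(v_i+\beta_i)u^\beta-\sum_\beta v_if_\beta u^\beta=\sum_\beta\beta_if_\beta u^\beta .
\]
The reduced monomials are independent, so $\beta_if_\beta=0$ for all $i$ and $\beta$. An integer $\beta_i\in[1,p-1]$ is invertible in $F$, so $f_\beta=0$ for $\beta\ne0$, and $z=f(v)$ has degree $<p$ in each $v_i$. Suppose that $f$ has degree $d\ge1$ in $v_i$, with leading coefficient $\lambda\neq0$, a polynomial in the other $v_j$. Then $u_izu_i^{-1}-z=f(\dots,v_i+1,\dots)-f$ is again a combination of reduced monomials, and its coefficient of $v_i^{d-1}$ is $d\lambda\ne0$ because $1\le d<p$. This contradicts $u_iz=zu_i$. So $z\in F$.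
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Apply Proposition~\ref{prop:triangular} with $N=D$, $x_i=u_i$ and $y_i=v_iu_iv_i^{-1}$. Condition (a) holds because generators with different indices commute, and (b) holds because $N=D$. For (c), $x_i^p=b_i$ and $y_i^p=v_ib_iv_i^{-1}=b_i$ are the same central element. For (d), let $0\ne w\in D^{(m)}$ and $i=m+1$. Then $x_i$ commutes with $w$, and $x_iy_i^{-1}=(u_iv_iu_i^{-1})v_i^{-1}=1+v_i^{-1}$, so
\begin{equation}\label{eq:escape}
x_iwy_i^{-1}-w=w\,(x_iy_i^{-1}-1)=wv_i^{-1}\neq0 .
\end{equation}
Thus $G=\nu(D)\langle d_1,d_2,\dots\rangle$ has the required properties.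
\end{proof}

\begin{remark}\label{rem:commutators}
Formula \eqref{eq:escape} gives $[d_m,[\dots,[d_1,\nu(1)]\dots]]=\nu\bigl((v_1\cdots v_m)^{-1}\bigr)\ne1$ for all $m$. So $\nu(D)\langle d_1,\dots,d_m\rangle$ has class at least $m+1$, and the commutator exhibits the fixed vector $g_m^{-1}$ of $d_1,\dots,d_m$ predicted in Section~\ref{sec:triangular}.
\end{remark}

\section{Purely inseparable subfields}\label{sec:converse}

In the algebra of Section~\ref{sec:counter} a fresh pair $(u_{m+1},v_{m+1})$ commutes with everything built so far. In the setting of Theorem~\ref{thm:converse} there is no such supply. The field $E$ provides commuting elements $x_i$, and we must choose conjugating elements $g_j=c_0c_1\cdots c_{j-1}$, in place of $v_1\cdots v_j$, so that the new conjugate cannot be produced by any element of the finite-dimensional algebra $B_j$ built so far. Two further changes are forced. The algebra $D$ may be much larger than $\bigcup B_j$ and might contain an element that conjugates the whole sequences, so we take $N$ inside $\bigcup B_j$. And the powers $x_i^{p^k}$ lie in $P$, which need not be central, so we conjugate only by elements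 of $C_D(P)$ and shrink $N$ to the centralizer of these powers.

We use two classical theorems on division rings.
\begin{itemize}
\item \emph{Double centralizer theorem.} If $D$ is a division ring with center $F$, of arbitrary dimension, and $K\supseteq F$ is a subfield with $[K:F]<\infty$, then $C_D(C_D(K))=K$.
\item \emph{Cartan--Brauer--Hua theorem.} If a division subring $\Gamma$ of a division ring $\Delta$ satisfies $c\Gamma c^{-1}\subseteq\Gamma$ for all $c\in\Delta^*$, then $\Gamma=\Delta$ or $\Gamma\subseteq Z(\Delta)$.
\end{itemize}

\begin{lemma}\label{lem:escape}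
Let $\Delta$ be an infinite-dimensional division subalgebra of $D$, let $x\in\Delta$ be not central in $\Delta$, and let $W\subseteq D$ be a finite-dimensional subspace. Then $cxc^{-1}\notin W$ for some $c\in\Delta^*$.
\end{lemma}

\begin{proof}
Otherwise the $F$-span of the conjugates $cxc^{-1}$ $(c\in\Delta^*)$ is finite-dimensional. The subalgebra $\Gamma\subseteq\Delta$ that it generates is generated by a finite basis, so it is finite-dimensional because $D$ is locally finite-dimensional, and it is a division ring by (A1). It is invariant under conjugation by $\Delta^*$ and contains the noncentral element $x$. By the Cartan--Brauer--Hua theorem $\Gamma=\Delta$, which contradicts $[\Delta:F]=\infty$.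
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
\emph{The last sentence.} Let $[P:F]<\infty$ and $[E:P]=\infty$, and let $S\subseteq E$ be finite. Then $[P(S):F]<\infty$. If $C_D(P(S))=C_D(E)$, then $E\subseteq C_D(C_D(E))=C_D(C_D(P(S)))=P(S)$ by the double centralizer theorem, which contradicts $[E:P]=\infty$.

\emph{The sequences.} Assume the hypothesis. Then $[E:F]=\infty$, since otherwise $E=P(S)$ for an $F$-basis $S$ of $E$. We construct $x_1,x_2,\ldots\in E^*$, elements $g_0,g_1,\ldots\in C_D(P)^*$ and finite-dimensional subalgebras $B_0\subseteq B_1\subseteq\cdots$ of $D$ with $x_1,\dots,x_j,g_j\in B_j$. Start with $g_0=1$ and $B_0=F$. Given stage $j$, let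
\[
\Delta_j=C_D\bigl(P(x_1,\dots,x_j)\bigr).
\]
This is a division subalgebra. It contains $E$, because $E$ is commutative, so it is infinite-dimensional. It contains $C_D(E)$, properly by hypothesis, so some element of $\Delta_j$ fails to commute with some $x_{j+1}\in E$; this $x_{j+1}$ lies in $\Delta_j$ and is not central there. Let $B_jx_{j+1}B_j$ be the $F$-span of the products $bx_{j+1}b'$ with $b,b'\in B_j$, a finite-dimensional space. By Lemma~\ref{lem:escape} there is $c_j\in\Delta_j^*$ with
\begin{equation}\label{eq:cj}
c_jx_{j+1}c_j^{-1}\notin B_jx_{j+1}B_j .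
\end{equation}
Put $g_{j+1}=g_jc_j$, which lies in $C_D(P)^*$ since $\Delta_j\subseteq C_D(P)$, and let $B_{j+1}$ be generated by $B_j$, $c_j$ and $x_{j+1}$.

Define $y_i=g_ix_ig_i^{-1}$. It lies in $B_i$, which is a division algebra by (A1). As $c_j$ commutes with $x_1,\dots,x_j$, we have $g_{j+1}x_ig_{j+1}^{-1}=g_jx_ig_j^{-1}$ for $i\le j$, and therefore $y_i=g_jx_ig_j^{-1}$ for all $j\ge i$. Since $E/P$ is purely inseparable, there is $k_i$ with $t_i:=x_i^{p^{k_i}}\in P$; since $g_i$ centralizes $P$, also $y_i^{p^{k_i}}=g_it_ig_i^{-1}=t_i$. Each $t_l$ commutes with each $x_i$, as both lie in $E$, and conjugating by $g_i$ shows that $t_l=g_it_lg_i^{-1}$ commutes with $y_i$.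

\emph{The group.} Let $B=\bigcup_jB_j$, a division algebra, and $N=\{w\in B: t_lw=wt_l\text{ for all }l\}$, an additive subgroup containing $1$. We check the conditions of Proposition~\ref{prop:triangular}.

(a) The $x_i$ lie in $E$. For $i,l\le j$ the elements $y_i,y_l$ are the conjugates of $x_i,x_l$ by the same element $g_j$.

(b) The elements $x_i^{\pm1},y_i^{\pm1}$ lie in $B$ and commute with all $t_l$, so $w\mapsto x_iwy_i^{-1}$ and its inverse $w\mapsto x_i^{-1}wy_i$ map $N$ into $N$.

(c) This is $t_iw=wt_i$.

(d) Let $0\neq w\in N$, say $w\in B_j$, and suppose that $x_{j+1}w=wy_{j+1}=w\,g_jc_jx_{j+1}c_j^{-1}g_j^{-1}$. Then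
\[
c_jx_{j+1}c_j^{-1}=(wg_j)^{-1}x_{j+1}(wg_j)\in B_jx_{j+1}B_j,
\]
because $wg_j$ and its inverse lie in the division algebra $B_j$. This contradicts \eqref{eq:cj}.
\end{proof}

\begin{remark}\label{rem:E}
The algebra $D$ of Lemma~\ref{lem:D} contains the field $F(u_1,u_2,\dots)$, which is purely inseparable over $F$ since $u_i^p\in F$, and of infinite degree since the $u_i$ are linearly independent. So Theorem~\ref{thm:converse} applies to it as well.
\end{remark}

\section{Irreducible locally nilpotent groups}\label{sec:irreducible}

We turn to the positive results. Let $p=\operatorname{char}F\ge0$; ``prime to $p$'' is an empty condition if $p=0$. Let $V\ne0$ be a $D$-space of dimension $m$. A subgroup $G\le\mathrm{GL}(V)$ is \emph{irreducible} if $0$ and $V$ are the only $G$-invariant $D$-subspaces. We show that irreducible locally nilpotent groups are hypercentral, with no condition on $D$ beyond local finite-dimensionality.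

Local nilpotence is information about finitely generated subgroups $H$, and these need not be irreducible. The substitute is that $F[H]$ is a simple algebra once $H$ is large enough (Lemma~\ref{lem:simple}). Simplicity makes the center of $F[H]$ a field, and this forces $H$ to be central up to a finite index prime to $p$ (Lemma~\ref{lem:pprime}).

\begin{lemma}\label{lem:nil}
If $J\subseteq\operatorname{End}_D(V)$ is a non-unital subalgebra consisting of nilpotent elements, then $JV:=\sum_{j\in J}jV\neq V$.
\end{lemma}

\begin{proof}
Suppose $JV=V$. A finite basis of $V$ lies in $\sum_{s\in S}sV$ for some finite $S\subseteq J$, and this sum is a $D$-subspace, so $V=\sum_{s\in S}sV$. Iterating, $V=\sum s_1\cdots s_lV$, the sum over all $s_1,\dots,s_l\in S$, for every $l$. The non-unital algebra generated by $S$ is finite-dimensional by (A2) and lies in $J$, so it is nilpotent by (A3). Hence $V=0$, a contradiction.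
\end{proof}

\begin{lemma}\label{lem:simple}
Let $G\le\mathrm{GL}(V)$ be irreducible. Then $R=F[G]$ is simple Artinian, and there is a finitely generated $H_0\le G$ such that $F[H]$ is a finite-dimensional simple algebra for every finitely generated $H$ with $H_0\le H\le G$.
\end{lemma}

\begin{proof}
Since $R$ may be infinite-dimensional, no chain condition is given in advance; it will come from the rank of idempotents on $V$. By (A2) each $a\in R$ satisfies an equation $a^k\bigl(1-a\,\mu(a)\bigr)=0$ with $k\ge1$ and $\mu\in F[T]$.

\emph{The radical $J$ of $R$ is zero.} If $a\in J$, then $1-a\mu(a)$ is invertible, so $a^k=0$. By Lemma~\ref{lem:nil}, $JV\ne V$. As $gJ\subseteq J$ for $g\in G$, the subspace $JV$ is $G$-invariant, so $JV=0$ and $J=0$.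

\emph{Every nonzero left ideal contains a nonzero idempotent.} By (A3) it is not nil, so it contains a non-nilpotent element $a$. The polynomials $T^k$ and $1-T\mu$ are coprime; write $1=\alpha T^k+\beta\,(1-T\mu)$ and put $e=\alpha(a)a^k\in Ra$. Then $e(1-e)=\alpha(a)\beta(a)\,a^k(1-a\mu(a))=0$. If $e=0$, then $a^k=a^k(1-e)=\beta(a)\,a^k(1-a\mu(a))=0$, which is false.

\emph{Every left ideal $I$ is generated by an idempotent.} Let $e\in I$ be an idempotent with $\dim_DeV$ maximal, and suppose $I\ne Re$. Then $I(1-e)=\{a-ae:a\in I\}$ is a left ideal contained in $I$, and it is nonzero, since otherwise $I=Ie\subseteq Re\subseteq I$. So it contains an idempotent $f\neq0$, and $fe=0$. Put $f'=(1-e)f\in I$. Then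
\[
f'^2=(1-e)(f-fe)f=f',\qquad ef'=0,\qquad f'e=0,\qquad ff'=(f-fe)f=f\neq0 .
\]
So $f'$ is a nonzero idempotent orthogonal to $e$, and $e+f'\in I$ is an idempotent with $(e+f')V=eV\oplus f'V$, against the choice of $e$.

Thus every left ideal is a direct summand, and $R$ is semisimple Artinian. If $\varepsilon$ is a central idempotent of $R$, then $\varepsilon V$ is $G$-invariant, so $\varepsilon\in\{0,1\}$. By the Wedderburn--Artin theorem $R$ contains a full set of $t\times t$ matrix units whose centralizer $\Delta$ in $R$ is a division algebra, and $R\cong M_t(\Delta)$.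

The finitely many matrix units lie in $F[H_0]$ for some finitely generated $H_0\le G$. If $H\ge H_0$ is finitely generated, $F[H]$ is finite-dimensional by (A2) and contains the matrix units. A ring containing a full set of $t\times t$ matrix units is the $t\times t$ matrix ring over their centralizer, so $F[H]\cong M_t(\Delta\cap F[H])$, and $\Delta\cap F[H]$ is a division algebra by (A1).
\end{proof}

For the next lemma recall three facts. A finitely generated nilpotent torsion group is finite. If $|H:Z(H)|=l<\infty$, then $H'$ is finite (Schur's theorem), and $h\mapsto h^l$ is a homomorphism $H\to Z(H)$, the transfer.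

\begin{lemma}\label{lem:pprime}
Let $H$ be a finitely generated nilpotent group of units spanning a finite-dimensional simple algebra $A=F[H]$. Then $H/Z(H)$ and $H'$ are finite of order prime to $p$.
\end{lemma}

\begin{proof}
The center $K$ of $A$ is a field, and $Z(H)=H\cap K^*$ because $H$ spans $A$. For $h\in Z_2(H)$ and $g\in H$ we have $ghg^{-1}=\chi_h(g)h$ with $\chi_h(g)=[g,h]\in Z(H)\subseteq K^*$. So $h$ is an eigenvector of all the $K$-linear maps $a\mapsto gag^{-1}$ of $A$. Conjugating a product gives $\chi_{hh'}=\chi_h\chi_{h'}$, and $\chi_h=1$ means $h\in Z(H)$; hence $\chi_h=\chi_{h'}$ if and only if $hZ(H)=h'Z(H)$. Elements $h_1,\dots,h_l$ with distinct $\chi_{h_j}$ are independent over $K$: from a shortest relation $\sum\lambda_jh_j=0$, conjugating by $g$ with $\chi_{h_1}(g)\neq\chi_{h_2}(g)$ and subtracting $\chi_{h_1}(g)$ times the relation gives a shorter one. So $|Z_2(H)/Z(H)|\le\dim_KA<\infty$. If $p>0$ and $h\in Z_2(H)$ has $h^p\in Z(H)$, then $\chi_h(g)^p=1$ in the field $K$ for all $g$, so $\chi_h=1$ and $h\in Z(H)$. Thus $Z_2(H)/Z(H)$ is finite of exponent $s$ prime to $p$.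

Let $\bar H=H/Z(H)$. All factors $Z_i(\bar H)/Z_{i-1}(\bar H)$ have exponent dividing $s$. For $i=1$ this was just shown. If it holds for $i$ and $x\in Z_{i+1}(\bar H)$, $g\in\bar H$, then $[x,g]\in Z_i(\bar H)$ is central modulo $Z_{i-1}(\bar H)$, so $[x^s,g]\equiv[x,g]^s\equiv1$ modulo $Z_{i-1}(\bar H)$, and $x^s\in Z_i(\bar H)$. Hence $\bar H$ is finitely generated, nilpotent and of exponent dividing a power of $s$. It is therefore finite, of order $l$ prime to $p$ by Cauchy's theorem. By Schur's theorem $H'$ is finite. The transfer has abelian target, so it kills $H'$; that is, $H'$ has exponent dividing $l$, and its order is prime to $p$.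
\end{proof}

The derived group of an irreducible locally nilpotent group is thus a union of finite groups of order prime to $p$. Such a group can be infinite, as $G'=A$ in Example~\ref{ex:quaternion} shows, so we need a finiteness property that survives the union. For a prime $q$ let $C_{q^\infty}$ be the group of complex roots of unity of $q$-power order. A group satisfies the \emph{minimal condition} if every descending chain of subgroups stabilizes; this holds for $C_{q^\infty}$, whose proper subgroups are finite, and passes to subgroups, quotients and extensions. A \emph{Chernikov group} is a group with a normal subgroup of finite index that is a direct product of finitely many groups $C_{q^\infty}$, for various primes $q$. We use the theorem of \v Sunkov and of Kegel and Wehrfritz (1970; for locally finite $q$-groups it is due to Chernikov): \emph{a locally finite group whose abelian subgroups all satisfy the minimal condition is a Chernikov group.}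

\begin{proposition}\label{prop:irreducible}
If $G\le\mathrm{GL}(V)$ is irreducible and locally nilpotent, then $G$ is hypercentral.
\end{proposition}

\begin{proof}
Take $H_0$ as in Lemma~\ref{lem:simple}. The group $G'$ is the directed union of the groups $H'$, where $H\ge H_0$ is finitely generated, and by Lemma~\ref{lem:pprime} these are finite nilpotent groups of order prime to $p$. A finite nilpotent group is the direct product of its Sylow subgroups. So for each prime $q\ne p$ the elements of $q$-power order in $G'$ form a subgroup $Q$, characteristic in $G'$ and hence normal in $G$, and these subgroups generate $G'$. It suffices to show that each $Q$ lies in $Z_\infty(G)$, for then $G/Z_\infty(G)$ is abelian with trivial center, hence trivial.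

\emph{$Q$ is a Chernikov group.} Let $\Pi\le\mathrm{GL}(V)$ be a finite elementary abelian $q$-group. As $q\neq p$, Maschke's theorem shows that $F[\Pi]$, a quotient of $F\Pi$, is commutative semisimple, so it is a product of fields, with at most $m$ factors by (A4). A field has at most $q$ elements with $x^q=1$, so $|\Pi|\le q^m$. Now let $A\le Q$ be abelian. Its elements of order dividing $q$ form a group $A_1$ all of whose finite subgroups have order at most $q^m$, so $|A_1|=q^r$ with $r\le m$. An embedding of $A_1$ in the divisible group $(C_{q^\infty})^r$ extends to a homomorphism on $A$, which is injective because its kernel is a $q$-group meeting $A_1$ trivially. So $A$ satisfies the minimal condition, and the theorem quoted above applies to the locally finite group $Q$.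

\emph{A finite normal subgroup.} Let $Y=Q\cap Z_\infty(G)$, suppose $Y\ne Q$, and put $\bar G=G/Y$, $\bar Q=Q/Y$. Let $Q^0\cong(C_{q^\infty})^r$ have finite index in $Q$ and let $\bar Q^0$ be its image in $\bar Q$. A divisible abelian group has no proper subgroup of finite index, so $\bar Q^0$ is the smallest subgroup of finite index in $\bar Q$, and it is characteristic. If $\bar Q^0=1$, then $\bar Q$ is finite. Otherwise the elements of order dividing $q$ in $\bar Q^0$ form a nontrivial characteristic subgroup, which is finite because an infinite elementary abelian group violates the minimal condition. In both cases $\bar Q$ contains a nontrivial finite normal subgroup of $\bar G$, and inside it a minimal normal subgroup $M$ of $\bar G$.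

\emph{$M$ is central.} The subgroup $[\bar G,M]\le M$ is normal in $\bar G$, so it is $1$ or $M$. If it is $M$, each of the finitely many elements of $M$ is a product of commutators $[g,x]^{\pm1}$ with $g\in\bar G$, $x\in M$. Let $L$ be generated by $M$ and the finitely many $g$ that occur. Then $[L,M]=M$, and $L$ is nilpotent because $\bar G$ is locally nilpotent, so $M=[L,[L,\dots,[L,M]\dots]]=1$, a contradiction. Hence $M\le Z(\bar G)$. The preimage $\tilde M\le Q$ of $M$ satisfies $[G,\tilde M]\le Y\le Z_\infty(G)$. Since $G/Z_\infty(G)$ has trivial center, $\tilde M\le Q\cap Z_\infty(G)=Y$, which contradicts $M\neq1$.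
\end{proof}

\section{Reducible groups and the inseparable degree}\label{sec:reducible}

We prove Theorem~\ref{thm:positive}. Let $V=D^n$ and let $G\le\mathrm{GL}(V)$ be locally nilpotent. Choose a maximal chain $0=W_0<W_1<\dots<W_r=V$ of $G$-invariant $D$-subspaces and put $V_i=W_i/W_{i-1}$. For $g\in G$ and $H\le G$ let $g_i$ and $H_i$ be the images in $\mathrm{GL}(V_i)$, and let $U=\{g\in G: g_i=1\text{ for all }i\}$. Each $G_i$ is irreducible and locally nilpotent, hence hypercentral by Proposition~\ref{prop:irreducible}, and $G/U$ embeds in $\prod_iG_i$. So $G/U$ is hypercentral by (G2). If $r=1$, in particular if $n=1$, then $U=1$ and we are done. Let $r\ge2$, so that $\dim_DV_i\le n-1$ for all $i$. By (G3) it suffices to show that $U\le Z_l(G)$ for some finite $l$.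

\subsection*{Linearizing the commutators}
Put $W_j=0$ for $j<0$, and for $1\le k\le r$ let
\[
U_k=\{g\in G:(g-1)W_i\subseteq W_{i-k}\text{ for all }i\}.
\]
These are normal subgroups of $G$, and $U=U_1\ge U_2\ge\dots\ge U_r=1$. For $1\le a<b\le r$ the group $G$ acts $F$-linearly on $\operatorname{Hom}_D(V_b,V_a)$ by $g\cdot\varphi=g_a\varphi g_b^{-1}$; for $n=r=2$ this is the action $w\mapsto xwy^{-1}$ of Section~\ref{sec:triangular}. If $b-a=k$ and $u\in U_k$, then $u-1$ induces a map $\theta_{ab}(u)\colon V_b\to V_a$. In $uu'-1=(u-1)+(u'-1)+(u-1)(u'-1)$ the last term maps $W_b$ into $W_{b-2k}\subseteq W_{a-1}$, so $\theta_{ab}$ is a homomorphism to the additive group. From $gug^{-1}-1=g(u-1)g^{-1}$ we get $\theta_{ab}(gug^{-1})=g\cdot\theta_{ab}(u)$, and hence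
\begin{equation}\label{eq:theta}
\theta_{ab}\bigl([g_{(1)},[\dots,[g_{(c)},u]\dots]]\bigr)=(g_{(1)}-1)\cdots(g_{(c)}-1)\,\theta_{ab}(u)\qquad(g_{(j)}\in G).
\end{equation}
An element $u\in U_k$ lies in $U_{k+1}$ if and only if $\theta_{ab}(u)=0$ for all pairs with $b-a=k$.

For $H\le G$ let $I_H$ be the augmentation ideal of $FH$. It is spanned by the elements $h-1$, so $I_H^c$ is spanned by the products $(h_{(1)}-1)\cdots(h_{(c)}-1)$. Let $N_{ab}$ be the set of $\varphi\in\operatorname{Hom}_D(V_b,V_a)$ such that
\begin{equation}\label{eq:star}
\text{for every finitely generated $H\le G$ there is $c\ge1$ with } I_H^c\varphi=0 .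
\end{equation}
This is an $F$-subspace. It is $G$-invariant: given $\varphi\in N_{ab}$, $g\in G$ and $H$, take $c$ for $L=\langle H,g\rangle$; then $I_H^cg\varphi\subseteq I_L^c\varphi=0$. It contains $\theta_{ab}(U_k)$ by \eqref{eq:theta}, because $\langle u,H\rangle$ is nilpotent.

The number $c$ in \eqref{eq:star} depends on $H$ and $\varphi$, and Remark~\ref{rem:commutators} shows that in general it is unbounded. The task is to bound it. As in Section~\ref{sec:triangular} we want to see the action through a tensor product of two fields, so for each $H$ we pass to the elements that are central on every composition factor.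

\subsection*{The fields $K_{H,i}$}
Apply Lemma~\ref{lem:simple} to each $G_i$, lift the generators of the resulting subgroups to $G$, and let $H_0$ be generated by all these lifts. Call $H\le G$ \emph{large} if it is finitely generated and contains $H_0$. For large $H$, each $F[H_i]$ is a finite-dimensional simple algebra. Put
\[
Z_H=\{h\in H: h_i\in Z(H_i)\text{ for all }i\},\qquad K_{H,i}=F[(Z_H)_i].
\]
The group $Z_H$ is the kernel of $H\to\prod_iH_i/Z(H_i)$, so by Lemma~\ref{lem:pprime} it is normal of finite index prime to $p$. The algebra $K_{H,i}$ lies in the center of $F[H_i]$, which is a finite field extension of $F$, so $K_{H,i}$ is a field by (A1).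

These fields need not grow with $H$, since a central element of $H_i$ need not be central in a bigger group. Their inseparable degrees do grow, and this lets us combine the fields of different $H$. The next lemma is the only place where the hypothesis of Theorem~\ref{thm:positive} is used.

\begin{lemma}\label{lem:bounded}
The numbers $\iota(K_{H,i})$, for $H$ large and $1\le i\le r$, are bounded.
\end{lemma}

\begin{proof}
If $p=0$ they all equal $1$. Let $p>0$ and fix $i$.

\emph{If $H\le\hat H$ are large, then $\iota(K_{H,i})\le\iota(K_{\hat H,i})$.} Let $s=|\hat H:Z_{\hat H}|$. For $z\in Z_H$ we have $z^s\in Z_{\hat H}$, so the field $M=F[z_i^s:z\in Z_H]$ lies in $K_{H,i}\cap K_{\hat H,i}$. Each $z_i$ is a root of $T^s-z_i^s\in M[T]$, which is separable because $s$ is prime to $p$ and $z_i^s\ne0$. So $K_{H,i}/M$ is separable, and $\iota(K_{H,i})=\iota(M)\le\iota(K_{\hat H,i})$ by (F1).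

Suppose the numbers $\iota(K_{H,i})$ are unbounded. Choose large subgroups $L^1,L^2,\dots$ along which they tend to infinity and put $H^j=\langle L^1,\dots,L^j\rangle$. Then $H^1\le H^2\le\cdots$ and $\iota(K_{H^j,i})\to\infty$. For $l\le j$ the group $(Z_{H^l})_i$ lies in $(H^j)_i$, and $(Z_{H^j})_i$ is central in $(H^j)_i$. So the fields $K_{H^j,i}$ $(j\geq1)$ generate a commutative subalgebra $\Lambda$ of $\operatorname{End}_D(V_i)$. It may have zero divisors, so we cut $V_i$ down. Let $Y\ne0$ be a $\Lambda$-invariant $D$-subspace of $V_i$ of least dimension, and let $E$ be the image of $\Lambda$ in $\operatorname{End}_D(Y)$. For $0\neq\lambda\in E$ the kernel of $\lambda$ is a proper subspace of $Y$, invariant by commutativity, so it is $0$. Hence $E$ is a commutative domain, algebraic over $F$ by (A2), and so a field by (A1). The maps $K_{H^j,i}\to E$ are unital homomorphisms of fields over $F$, hence injective. So $E$ is a subfield of infinite inseparable degree of $\operatorname{End}_D(Y)\cong M_m(D)$, where $1\le m=\dim_DY\le\dim_DV_i\le n-1$. This contradicts the hypothesis.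
\end{proof}

Fix $q$ with $\iota(K_{H,i})\le q$ for all large $H$ and all $i$, where $q=p^e$ is a power of $p$ if $p>0$ and $q=1$ if $p=0$.

\subsection*{The uniform bound}

\begin{lemma}\label{lem:uniform}
For $a<b$, $\varphi\in N_{ab}$ and $g_{(1)},\dots,g_{(q^2)}\in G$ we have $(g_{(1)}-1)\cdots(g_{(q^2)}-1)\varphi=0$.
\end{lemma}

\begin{proof}
Write $N=N_{ab}$ and assume $N\neq0$. Let $H=\langle H_0,g_{(1)},\dots,g_{(q^2)}\rangle$, which is large. Write $K_a,K_b$ for $K_{H,a},K_{H,b}$ and $S_a,S_b$ for the separable closures of $F$ in them. The commutative algebra $K_a\otimes_FK_b$ acts on $\operatorname{Hom}_D(V_b,V_a)$ by $(x\otimes y)\varphi=x\varphi y$, and $z\in Z_H$ acts as $z_a\otimes z_b^{-1}$. The elements of $K_a\otimes_FK_b$ that annihilate the set $N$ form an ideal, by commutativity.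

\emph{Step 1: $z^q$ acts trivially on $N$ for $z\in Z_H$.} By (F2), $z_a^q\in S_a$ and $z_b^{q}\in S_b$, so $\rho_z=z_a^q\otimes z_b^{-q}-1$ lies in $S_a\otimes_FS_b$. This element acts as $z^q-1$, so for $\varphi\in N$ condition \eqref{eq:star} gives $\rho_z^c\varphi=0$ for some $c$. By (F3), $\rho_z$ is a multiple of $\rho_z^c$ in $S_a\otimes_FS_b$. So $\rho_z\varphi=0$.

\emph{Step 2: the claim holds for elements of $Z_H$.} Step 1 bounds the nilpotency index of each single $z-1$ by $q$, but the number of generators of $Z_H$ is not bounded, and neither are the degrees $[K_a:F]$, $[K_b:F]$. We show that the action on $N$ identifies the separable parts $S_a$ and $S_b$, so that only the inseparable degrees count. Let $\mathfrak a$ be the ideal of $K_a\otimes_FK_b$ generated by the $\rho_z$ $(z\in Z_H)$, and let $B=(K_a\otimes_FK_b)/\mathfrak a$. By Step 1, $\mathfrak a$ annihilates $N\ne0$, so $B\neq0$. Let $T_a=F[z_a^q:z\in Z_H]\subseteq S_a$. The field $K_a$ is generated over $T_a$ by elements whose $q$-th powers lie in $T_a$, so $K_a/T_a$ is purely inseparable (trivial if $q=1$). Then $S_a/T_a$ is both separable and purely inseparable,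 so $S_a=T_a$. The same argument gives $S_b=F[z_b^q:z\in Z_H]$. Since $z_a^q\otimes1-1\otimes z_b^q=(1\otimes z_b^q)\rho_z\in\mathfrak a$, the images of $S_a\otimes1$ and $1\otimes S_b$ in $B$ have the same generators. They coincide in a subring $\Sigma$, which is a field isomorphic to $S_a$ because $B\neq0$. If $(\xi_j)$ is a basis of $K_a$ over $S_a$ and $(\eta_l)$ a basis of $K_b$ over $S_b$, the images of the $\xi_j\otimes\eta_l$ span $B$ over $\Sigma$, so
\[
\dim_\Sigma B\le[K_a:S_a]\,[K_b:S_b]\le q^2 .
\]
For $z\in Z_H$ we have $(z_a\otimes z_b^{-1}-1)^q=\rho_z\in\mathfrak a$, as $q$ is $1$ or a power of the characteristic. So the images of the elements $z_a\otimes z_b^{-1}-1$ in the commutative ring $B$ are nilpotent and generate a nil ideal $\mathfrak m$, which is nilpotent by (A3). The chain $B\supset\mathfrak m\supseteq\mathfrak m^2\supseteq\cdots$ of $\Sigma$-subspaces therefore decreases strictly until it reaches $0$, and $\mathfrak m^{q^2}=0$. Thus a product of $q^2$ elements $z_a\otimes z_b^{-1}-1$ lies in $\mathfrak a$ and annihilates $N$.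

\emph{Step 3: from $Z_H$ to $H$.} An index prime to $p$ is invisible to a unipotent action. Let $s=|H:Z_H|$, so that $h^s\in Z_H$ for all $h\in H$. Let $\varphi\in N$ and choose $c$ with $I_H^c\varphi=0$.

Let $p>0$. The subspace $\Phi=FH\varphi$ is $H$-invariant, and $I_H^c\Phi=I_H^c\varphi=0$ since $I_H^c$ is an ideal. Choose $k$ with $p^k\ge c$. Then $h^{p^k}-1=(h-1)^{p^k}\in I_H^c$, so $h^{p^k}$ acts trivially on $\Phi$ for every $h\in H$. Choose $t\geq1$ with $ts\equiv1\pmod{p^k}$. Then $h$ and $h^{ts}\in Z_H$ act on $\Phi$ in the same way, so
\[
(g_{(1)}-1)\cdots(g_{(q^2)}-1)\varphi=(g_{(1)}^{ts}-1)\cdots(g_{(q^2)}^{ts}-1)\varphi=0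
\]
by Step 2.

Let $p=0$. Then $q=1$, and for $h\in H$ Step 1 gives $(h^s-1)\varphi=0$. Also $(h-1)^c\varphi=0$. As $1$ is a simple root of $T^s-1$ in characteristic $0$, the greatest common divisor of $T^s-1$ and $(T-1)^c$ in $F[T]$ is $T-1$, so $(h-1)\varphi=0$.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:positive}]
Let $1\le k<r$ and $u\in U_k$. By \eqref{eq:theta} and Lemma~\ref{lem:uniform}, applied to all pairs $(a,b)$ with $b-a=k$, every commutator $[g_{(1)},[\dots,[g_{(q^2)},u]\dots]]$ lies in $U_{k+1}$. By (G1), $U_{k+1}\le Z_j(G)$ implies $U_k\le Z_{j+q^2}(G)$. Starting from $U_r=1$ we obtain $U\le Z_l(G)$ with $l=(r-1)q^2\le(n-1)q^2$; in characteristic $0$ this gives $l\le n-1$. Since $G/U$ is hypercentral, $G$ is hypercentral by (G3).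
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:cases}]
We check the hypothesis of Theorem~\ref{thm:positive}. In case (1) there is no $m$ with $1\le m\le n-1$. In case (2) every algebraic extension of $F$ is separable, so $\iota=1$. In case (3) let $K\subseteq M_m(D)$ be a subfield with $[K:F]<\infty$, and let $A\subseteq D$ be the finite-dimensional subalgebra generated by the entries of an $F$-basis of $K$. Then $K\subseteq M_m(A)$, so the column space $A^m$ is a $K$-vector space and $[K:F]$ divides $\dim_FA^m=m[A:F]$. The power $\iota(K)$ of $p$ divides $[K:F]$, hence the $p$-part of $m[A:F]$, which is bounded for fixed $m$. Finally, if $[D:F]<\infty$, then (2) applies in characteristic $0$ and (3) applies in characteristic $p$, since $[A:F]\le[D:F]$.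
\end{proof}

\begin{remark}\label{rem:where}
The group $G=\nu(D)\langle d_1,d_2,\dots\rangle$ of Section~\ref{sec:counter} shows what fails without Lemma~\ref{lem:bounded}. There $n=r=2$, the matrix $d_i$ acts on $V_1$ as $x_i=u_i$ and on $V_2$ as $y_i$, and both $G_1$ and $G_2$ are abelian. For $H=\langle d_1,\dots,d_m\rangle$ we have $Z_H=H$ and $K_{H,1}=F(u_1,\dots,u_m)$, which is purely inseparable of degree $p^m$. Steps 1--3 work for each $H$ separately, but the bound $q^2$ grows with $m$. The same algebra $D$ with $n=1$ shows why the hypothesis of Theorem~\ref{thm:positive} stops at $m=n-1$: although $D$ contains a subfield of infinite inseparable degree, all locally nilpotent subgroups of $D^*$ are hypercentral, because inseparability matters only for the action between two composition factors.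
\end{remark}

\begin{thebibliography}{1}

\bibitem{LN}
\emph{Locally nilpotent subgroups of $\mathrm{GL}_n(D)$},
\texttt{https://homsy-staging.cambridgecore.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 3210363BB31C41062AEDAF5606CB5F42/\allowbreak S0004972724000923a.pdf/\allowbreak locally-nilpotent-subgroups-of-\allowbreak dollarmathrm-glnddollar.pdf}

\end{thebibliography}
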